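# Primary block sums of a symmetric basis: the cases $l_1$ and $l_\infty$

## 1. Differences of paired basis vectors

Let $x_1,\dots,x_n$ be the first $n$ vectors of a normalized symmetric basis (recalled below; think of the unit vectors of $l_2$), let $B_n$ be their span, and let $x_j^*$ be the coordinate functionals. Choose $2q$ indices $a_1<a_2<\dots<a_{2q}\le n$ and group them in pairs. Define $J:B_q\to B_n$ and $R:B_n\to B_q$ by
$$Jx_i=x_{a_{2i-1}}-x_{a_{2i}},\qquad Rx=\sum_{i\le q}x^*_{a_{2i-1}}(x)\,x_i .\qquad (1)$$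
Since $x^*_{a_{2l-1}}(x_{a_{2i-1}}-x_{a_{2i}})$ is $1$ if $l=i$ and $0$ otherwise, $RJ=I_{B_q}$. So $J$ is a copy of $B_q$ inside $B_n$, read off by $R$. By symmetry of the basis, $\|J\|$ and $\|R\|$ are bounded by constants that depend neither on $n$ nor on $q$.

Why differences? Let $G:B_n\to F$ be an operator into a fixed finite-dimensional space $F$, with $\|G\|\le K$ and $n$ huge. The vectors $Gx_1,\dots,Gx_n$ lie in one ball of $F$, which is covered by finitely many sets of small diameter $\eta$. By pigeonhole, many of the $Gx_a$ are within $\eta$ of each other, and if all the $a_i$ are taken among those indices, then $\|GJx_i\|=\|Gx_{a_{2i-1}}-Gx_{a_{2i}}\|\le\eta$ for every $i$. So $GJ$ is tiny, although $G$ need not be. For example, let $B_n=l_1^n$ and let $G$ be the functional $Gx_i=1$ for all $i$. No choice of coordinates makes $G$ small, but $GJ=0$.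

There is a mirror image, with the differences moved to the functionals:
$$Jx_i=x_{a_{2i-1}},\qquad Rx=\sum_{i\le q}\big(x^*_{a_{2i-1}}-x^*_{a_{2i}}\big)(x)\,x_i .\qquad (2)$$
Again $RJ=I_{B_q}$. If $H:F\to B_n$ is an operator from a fixed finite-dimensional space, then the functionals $x_1^*H,\dots,x_n^*H$ lie in one ball of $F^*$, many of them nearly coincide, and $RH$ becomes tiny.

These two constructions settle the following question. Form a Banach space as an infinite sum, in the sense of $l_1$ or of $l_\infty$, of the spaces $B_1,B_2,B_3,\dots$. If we split this space by a bounded projection into two complemented pieces, must one of the pieces be isomorphic to the whole space? The answer is yes in both cases. Construction (1) handles $l_1$ and construction (2) handles $l_\infty$.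

## 2. Primary spaces, block sums, and the theorem

**Definition (primary).** A Banach space $Y$ is primary if for every bounded linear projection $P$ on $Y$, either $PY$ or $(I-P)Y$ is isomorphic to $Y$.

For instance, every infinite-dimensional complemented subspace of $l_p$ ($1\le p\le\infty$) or $c_0$ is isomorphic to the whole space; this is a classical theorem (Pełczyński 1960 for $p<\infty$ and $c_0$, Lindenstrauss 1967 for $p=\infty$). Since one of $PY$, $(I-P)Y$ must be infinite-dimensional, these spaces are primary. On the other hand $l_1\oplus l_2$ is not primary. Projecting onto the summands gives $l_1$ and $l_2$. The space $l_2$ is reflexive and $l_1\oplus l_2$ is not. In $l_1$ weakly null sequences are norm null (Schur), while $l_1\oplus l_2$ contains the unit vectors of $l_2$, which are weakly null and normalized.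

**Definition (sums).** If $E$ is a Banach sequence space and $X_1,X_2,\dots$ are Banach spaces, $(\sum_nX_n)_E$ is the space of sequences $(x_n)$ with $x_n\in X_n$ and $(\|x_1\|,\|x_2\|,\dots)\in E$, normed by the $E$-norm of that sequence.

**Definition (symmetric basis).** A basis $(x_n)$ of $X$ is symmetric if each of its permutations is equivalent to it.

By Lindenstrauss–Tzafriri, *Classical Banach Spaces I*, §3.a, a symmetric basis is unconditional and is uniformly equivalent to all its permutations. For a normalized symmetric basis we use only the following consequence. There is $C\ge1$ such that for all finite scalar sequences $(a_i)$, all $|\theta_i|\le1$ and all $n_1<n_2<\cdots$: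

* (H1) $\|\sum\theta_ia_ix_i\|\le C\|\sum a_ix_i\|$;
* (H2) $C^{-1}\|\sum a_ix_i\|\le\|\sum a_ix_{n_i}\|\le C\|\sum a_ix_i\|$.

Here (H1) is unconditionality. For (H2), a sum with $r$ terms involves only $n_1<\dots<n_r$, and the map $i\mapsto n_i$ ($i\le r$) extends to a permutation of $\mathbb N$. The unit vectors of $l_p$ ($p<\infty$) and $c_0$ satisfy both with $C=1$. The basis of $l_1\oplus l_2$ that alternates the unit vectors of the summands satisfies (H1), but not (H2): the sum of $r$ basis vectors has norm $r$ if all come from $l_1$, and $\sqrt r$ if all come from $l_2$.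

Throughout, $X$ is an infinite-dimensional Banach space with a normalized symmetric basis $(x_n)$, scalars are real or complex, $B_n$ is the span of $x_1,\dots,x_n$, and $p\in[1,\infty]$ or "$p=c_0$", in which case $l_p$ means $c_0$. Put
$$Y=\Big(\sum_nB_n\Big)_{l_p}.$$
For $X=l_p$ this is just $l_p$ again (for $X=c_0$, $p=\infty$ it is $l_\infty$). The space $(\sum_nl_2^n)_{l_1}$ is a case where $X$ and $p$ do not match.

It is known that $Y$ is primary for every $X$ when $1<p<\infty$, and the analogous statement for $c_0$-sums is also known. The question about $p=1$ and $p=\infty$ has as its source the paper "On Some Classes of Primary Banach Spaces". Here is the answer; the proof treats all $p$ together.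

**Theorem 1.** Let $1\le p\le\infty$ or $p=c_0$. For every $T\in L(Y)$ there are $S\in\{T,I-T\}$ and $A,B\in L(Y)$ with $ASB=I_Y$. Moreover, $Y$ is primary. In particular, for every infinite-dimensional $X$ with a normalized symmetric basis:

* (a) $(\sum_nB_n)_{l_1}$ is primary;
* (b) $(\sum_nB_n)_{l_\infty}$ is primary.

When $ASB=I_Y$ we say that the identity factors through $S$.

**Notation.** Let $\iota_n:B_n\to Y$ be the canonical embedding, $\pi_n:Y\to B_n$ the coordinate map, and for $T\in L(Y)$ let $T_{mn}=\pi_mT\iota_n:B_n\to B_m$ be its blocks; $\|T_{mn}\|\le\|T\|$. Let $P_i$ be the projection of the span of the basis onto its first $i$ coordinates; by (H1), $\|P_i\|\le C$. Also $|x_j^*(x)|=\|x_j^*(x)x_j\|\le C\|x\|$ by (H1). Let $\lambda(r)=\|x_1+\dots+x_r\|$.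

Two elementary bounds will be used all the time.

* (i) If $G:B_k\to Z$ and $\|Gx_i\|\le\eta$ for all $i\le k$, then $\|G\|\le Ck\eta$. Indeed $\|Gz\|\le\sum_{i\le k}|x_i^*(z)|\,\|Gx_i\|\le k\,C\|z\|\,\eta$.
* (ii) If $G:Z\to B_k$ and $\|x_l^*G\|\le\eta$ for all $l\le k$, then $\|G\|\le k\eta$. Indeed $\|Gz\|=\|\sum_{l\le k}x_l^*(Gz)x_l\|\le k\eta\|z\|$.

Hence, if $G:B_k\to B_k$ has all entries $|x_l^*Gx_i|\le\varepsilon$, then $\|Gx_i\|\le k\varepsilon$ and
$$\|G\|\le Ck^2\varepsilon .\qquad (3)$$

Finally, the norms of the maps in Section 1. For (1): $\|J\|\le 2C$, because $\sum b_ix_{a_{2i-1}}$ and $\sum b_ix_{a_{2i}}$ each have norm at most $C\|\sum b_ix_i\|$ by (H2). Moreover $\|R\|\le C^2$, because $\|\sum_ix^*_{a_{2i-1}}(x)x_i\|\le C\|\sum_ix^*_{a_{2i-1}}(x)x_{a_{2i-1}}\|\le C^2\|x\|$ by (H2), then (H1). In the same way, for (2), $\|J\|\le C$ and $\|R\|\le2C^2$.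

## 3. A factorization of the identity gives primarity

The purpose of this section is to reduce the second sentence of Theorem 1 to the first.

**Lemma 2.** $Y\cong l_p(Y)$, where $l_p(Y)=(Y\oplus Y\oplus\cdots)_{l_p}$. In particular $Y\cong Y\oplus Y$.

*Proof.* Let $(m_j)$ be a sequence that lists every positive integer infinitely often, and let $Z=(\sum_jB_{m_j})_{l_p}$. The space $l_p(Y)$ is an $l_p$-sum of blocks in which each $B_n$ occurs infinitely often, so re-indexing gives an isometry $l_p(Y)\to Z$.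

*$Z$ sits complemented in $Y$.* Choose $n_1<n_2<\cdots$ with $n_j\ge m_j$. Let $Z\to Y$ put $z_j\in B_{m_j}\subset B_{n_j}$ in coordinate $n_j$, with other coordinates $0$. Let $Y\to Z$ be $y\mapsto(P_{m_j}y_{n_j})_j$. These maps have norms at most $1$ and $C$, and the second is a left inverse of the first. So $Y\cong Z\oplus W$ for some $W$.

*Conclusion.* Since $Z\cong l_p(Y)$, removing one copy of $Y$ gives $Z\cong Z\oplus Y$, and splitting the copies into two infinite families gives $Z\cong Z\oplus Z$. Therefore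
$$Z\cong Z\oplus Y\cong Z\oplus Z\oplus W\cong Z\oplus W\cong Y .$$
So $Y\cong Z\cong l_p(Y)$, and $Z\cong Z\oplus Z$ becomes $Y\cong Y\oplus Y$. $\square$

**Lemma 3 (Pełczyński's decomposition).** If $F$ is isomorphic to a complemented subspace of $Y$, and $Y$ to one of $F$, then $F\cong Y$.

*Proof.* Write $Y\cong F\oplus V$ and $F\cong Y\oplus W$. First, $F\cong Y\oplus W\cong Y\oplus Y\oplus W\cong Y\oplus F$. Second,
$$Y\cong l_p(Y)\cong l_p(F)\oplus l_p(V)\cong F\oplus l_p(F)\oplus l_p(V)\cong F\oplus l_p(Y)\cong F\oplus Y .\qquad\square$$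

**Proposition 4.** Suppose that for every $T\in L(Y)$ the identity factors through $T$ or through $I-T$. Then $Y$ is primary.

*Proof.* Let $P$ be a bounded projection. Take $S\in\{P,I-P\}$ and $A,B$ with $ASB=I_Y$. The operator $SB:Y\to SY$ has the left inverse $A|_{SY}$, so it is an isomorphism onto its range, and $SB\,A|_{SY}$ is a projection of $SY$ onto that range. Hence $Y$ is isomorphic to a complemented subspace of $SY$. Also $SY$ is complemented in $Y$, since $S$ is a projection. By Lemma 3, $SY\cong Y$. $\square$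

## 4. Coordinate projections by hand, and nearly scalar block diagonals

We try the simplest projections. Choose sets $E_n\subset\{1,\dots,n\}$ and let $(Py)_n=\sum_{i\in E_n}x_i^*(y_n)x_i$; by (H1), $\|P\|\le C$. For each $n$, either $|E_n|\ge n/2$ or $n-|E_n|\ge n/2$, so one of the sequences $(|E_n|)$, $(n-|E_n|)$ is unbounded. Replacing $P$ by $I-P$ if needed, let it be the first. Choose $n_1<n_2<\cdots$ with $|E_{n_k}|\ge k$. Let $J$ put $y_k\in B_k$ in coordinate $n_k$, with $x_i$ sent to $x_a$, where $a$ is the $i$-th element of $E_{n_k}$; let $R$ read these coordinates back. Then $J$ and $R$ are bounded by (H1) and (H2), and $RPJ=I_Y$. By the argument of Proposition 4, $PY\cong Y$. Note that large blocks suffice, and that the passage to $I-P$ is unavoidable.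

Another easy case is $T=\mathrm{diag}(c_kI_{B_k})$ with scalars $c_k$: for infinitely many $k$ either $|c_k|\ge\frac12$ or $|1-c_k|\ge\frac12$, and we can invert the scalars on those blocks. The next lemma says that it is enough to compress $T$ to something close to such an operator.

**Lemma 5.** Let $T\in L(Y)$, $n_1<n_2<\cdots$, $J_k:B_k\to B_{n_k}$ and $R_k:B_{n_k}\to B_k$ with $\|J_k\|\le\alpha$, $\|R_k\|\le\beta$, $R_kJ_k=I_{B_k}$. Define $J,R\in L(Y)$ by $(Jy)_{n_k}=J_ky_k$ (other coordinates $0$) and $(Ry)_k=R_ky_{n_k}$. Let $D=\mathrm{diag}(c_kI_{B_k})$ with $(c_k)$ bounded, and suppose $\|RTJ-D\|\le\delta<1/(2C)$. Then there are $S\in\{T,I-T\}$ and $A,B\in L(Y)$ with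
$$ASB=I_Y,\qquad \|A\|\|B\|\le\frac{2C\alpha\beta}{1-2C\delta}.$$

*Proof.* Clearly $\|J\|\le\alpha$, $\|R\|\le\beta$ and $RJ=I$.

**Step 1: choose $S$.** We have $R(I-T)J-(I-D)=-(RTJ-D)$. For each $k$, $|c_k|\ge\frac12$ or $|1-c_k|\ge\frac12$. So for one of the choices ($S=T$, $d_k=c_k$) or ($S=I-T$, $d_k=1-c_k$) there are $k_1<k_2<\cdots$ with $|d_{k_i}|\ge\frac12$, and in either case $\|RSJ-D'\|\le\delta$ with $D'=\mathrm{diag}(d_kI_{B_k})$.

**Step 2: keep only the good blocks.** Since $k_i\ge i$, we may put $(Uy)_{k_i}=y_i\in B_i\subset B_{k_i}$ (other coordinates $0$) and $(Vy)_i=P_iy_{k_i}$. Then $\|U\|\le1$, $\|V\|\le C$, and $VD'U=\mathrm{diag}(d_{k_i}I_{B_i})$.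

**Step 3: invert.** Let $E=\mathrm{diag}(d_{k_i}^{-1}I_{B_i})$, so $\|E\|\le2$ and $EVD'U=I$. Let $W=EVRSJU$. Then $\|W-I\|=\|EV(RSJ-D')U\|\le2C\delta<1$, so $W$ is invertible with $\|W^{-1}\|\le(1-2C\delta)^{-1}$. Put $A=W^{-1}EVR$ and $B=JU$. $\square$

The blocks of the compression are
$$\pi_kRTJ\iota_l=R_kT_{n_kn_l}J_l .\qquad (4)$$
So the task is to choose $n_1<n_2<\cdots$ and the maps $J_k,R_k$ such that the diagonal blocks in (4) are nearly scalar and the off-diagonal ones are nearly $0$.

## 5. Plain selection of coordinates and the blocks that stay large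

The first thing to try is to select coordinates: $J_qx_i=x_{a_i}$ and $R_qx=\sum_{i\le q}x_{a_i}^*(x)x_i$ with $A_q=\{a_1<\dots<a_q\}\subset\{1,\dots,n_q\}$. Section 6 will show that a suitable $A_q$ makes the diagonal block $R_qT_{n_qn_q}J_q$ nearly scalar. For the off-diagonal blocks one would like to choose $n_q$ so large, given $n_1,\dots,n_{q-1}$, that $\|T_{n_qn_j}\|$ and $\|T_{n_jn_q}\|$ are at most $\delta4^{-q}$ for $j<q$. Then the sum of the norms of all off-diagonal blocks is small.

This needs two limits: $\|T_{mn}\|\to0$ as $m\to\infty$ for fixed $n$, and $\|T_{mn}\|\to0$ as $n\to\infty$ for fixed $m$.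

*The first limit* holds for $p<\infty$ and for $c_0$: $\|\pi_my\|\to0$ for every $y\in Y$; apply this to $y=T\iota_nx_i$, $i\le n$, and use (i).

*The second limit* holds for $1<p<\infty$ and $c_0$. Let $f\in Y^*$. Choose unit vectors $u_n\in B_n$ with $f(\iota_nu_n)=\|f\iota_n\|$. For scalars $b_n\ge0$ we get $\sum_{n\le N}b_n\|f\iota_n\|=f(\sum_{n\le N}b_n\iota_nu_n)\le\|f\|\,\|(b_n)_{n\le N}\|_{l_p}$, so $(\|f\iota_n\|)_n\in l_{p'}$ (with $p'=1$ for $c_0$), and $\|f\iota_n\|\to0$. Apply this to $f=x_j^*\pi_mT$, $j\le m$, and use (ii). So for these $p$ the plan works.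

*The case $p=1$.* Now $(\|f\iota_n\|)_n$ is only bounded, and the second limit can fail. Sometimes a clever choice of indices repairs this: for $Ty=\big(\sum_nx_1^*(y_n)\big)\iota_1x_1$ all $T_{1n}$ have norm at least $1$, but they vanish as soon as index $1$ is avoided in the blocks. In general it does not. Let $X=l_1$, $p=1$ and
$$T_{mn}x_i=\frac{2^{-m}}m\,(x_1+\dots+x_m)\qquad(i\le n;\ m,n\in\mathbb N).$$
This defines an operator on $Y=l_1$ with $\|T\|\le\sum_m2^{-m}=1$. For every plain selection and all $j<q$,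
$$R_jT_{n_jn_q}J_qx_i=\frac{2^{-n_j}}{n_j}(x_1+\dots+x_j),$$
a block of norm $j\,2^{-n_j}/n_j$ whatever $n_q$ and $A_q$ are. For fixed $j$ it does not tend to $0$ as $q\to\infty$, the sum of all off-diagonal block norms is infinite, and the estimate we wanted to use is lost. With the $J_q$ of (1), these blocks are exactly $0$.

*The case $p=\infty$.* Here the first limit fails. Let $X=c_0$ and $T_{mn}y=\frac{2^{-n}}n\big(\sum_{i\le n}x_i^*(y)\big)(x_1+\dots+x_m)$. Then $(Ty)_m=\sum_nT_{mn}y_n$ defines a bounded operator, since $\|x_1+\dots+x_m\|=1$ and $|\frac1n\sum_{i\le n}x_i^*(y_n)|\le\|y_n\|$. For a plain selection $R_qT_{n_qn_j}J_jx_i=\frac{2^{-n_j}}{n_j}(x_1+\dots+x_q)$, of norm $2^{-n_j}/n_j$ for every $q>j$. The $R_q$ of (2) kills these blocks. There is a second obstacle for $p=\infty$, that $T$ is not determined by its blocks, and Section 8 begins with it.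

## 6. Coordinates on which a large matrix is nearly scalar

This section is about the diagonal blocks. For a matrix $(t_{ji})$ on $B_n$ of norm at most $K$, with $n$ huge, we want $k$ indices on which it is almost a multiple of the identity. Ramsey's theorem makes the off-diagonal entries almost constant; the next lemma shows that the constant must be small.

**Lemma 6.** If $B'\subset\mathbb N$, $|B'|=r$ and $x\in X$ is finitely supported, then
$$\lambda(r)\sum_{j\in B'}|x_j^*(x)|\le2C^5r\|x\| .$$

For the unit vectors of $l_p$ we have $\lambda(r)=r^{1/p}$, and the statement is Hölder's inequality up to the constant. The proof averages shifts of the vector.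

*Proof.* Let $B'=\{\beta_1<\dots<\beta_r\}$, $b_t=|x^*_{\beta_t}(x)|$, $\beta=\sum_tb_t$ and $y=\sum_{t\le r}b_tx_t$. By (H2) and then (H1), $\|y\|\le C\|\sum_tb_tx_{\beta_t}\|\le C^2\|x\|$.

For $0\le l\le r-1$ let $y_l=\sum_{t\le r}b_tx_{t+l}$; by (H2), $\|y_l\|\le C\|y\|$. Put $z=\sum_{l=0}^{r-1}y_l=\sum_{s=1}^{2r}c_sx_s$, so $\|z\|\le rC\|y\|\le rC^3\|x\|$. The coefficient $c_s$ collects the $b_t$ with $t+l=s$ for some $0\le l\le r-1$, that is, with $1\le t\le r$ and $s-r+1\le t\le s$. So for $1\le u\le r$,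
$$c_u=\sum_{t\le u}b_t,\qquad c_{r+u}=\sum_{t>u}b_t,\qquad c_u+c_{r+u}=\beta .$$
Therefore
$$\beta\lambda(r)=\Big\|\sum_{u\le r}(c_u+c_{r+u})x_u\Big\|\le\Big\|\sum_{u\le r}c_ux_u\Big\|+\Big\|\sum_{u\le r}c_{r+u}x_u\Big\| .$$
The first term is at most $C\|z\|$ by (H1). The second is at most $C\|\sum_uc_{r+u}x_{r+u}\|$ by (H2), hence at most $C^2\|z\|$ by (H1). In total $\beta\lambda(r)\le2C^2\|z\|\le2C^5r\|x\|$. $\square$

**Lemma 7.** For $K,\varepsilon>0$ and $k\in\mathbb N$ there is $N=N(K,\varepsilon,k)$, not depending on $n$, such that the following holds. If $\Delta\subset\{1,\dots,n\}$, $|\Delta|\ge N$, $T\in L(B_n)$, $\|T\|\le K$ and $t_{ji}=x_j^*(Tx_i)$, then there is $A\subset\Delta$ with $|A|=k$ such that $|t_{ji}|<\varepsilon$ and $|t_{ii}-t_{jj}|<\varepsilon$ for all $i\ne j$ in $A$.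

*Proof.* **Step 1: constants.** We have $|t_{ji}|\le CK$. Partition $\{|z|\le CK\}$ into $h_0$ cells of diameter $<\varepsilon/2$. Fix $r$ with $2r\ge k$ and $2C^6K/r<\varepsilon/2$. By the finite Ramsey theorem there is $\rho$ such that every coloring of the pairs of a $\rho$-element set with $h_0^2$ colors has a homogeneous set of size $2r$. Put $N=h_0\rho$.

**Step 2: make everything almost constant.** By pigeonhole, there are $\rho$ elements of $\Delta$ whose $t_{ii}$ all lie in one cell. Color each pair $i<j$ of these elements by (cell of $t_{ij}$, cell of $t_{ji}$), and let $H$ be homogeneous with $|H|=2r$. Then all $t_{ji}$ with $i<j$ in $H$ lie in one cell, and all $t_{ij}$ with $i<j$ in $H$ lie in one cell.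

**Step 3: the constants are small.** Let $A'$ be the first $r$ and $B'$ the last $r$ elements of $H$. Apply Lemma 6 to $x=T\sum_{i\in A'}x_i$, and use $\|\sum_{i\in A'}x_i\|\le C\lambda(r)$ from (H2):
$$\frac1{r^2}\Big|\sum_{i\in A',\,j\in B'}t_{ji}\Big|\le\frac1{r^2}\sum_{j\in B'}\Big|x_j^*\Big(T\sum_{i\in A'}x_i\Big)\Big|\le\frac1{r^2}\cdot\frac{2C^5r}{\lambda(r)}\cdot K\cdot C\lambda(r)=\frac{2C^6K}r<\frac\varepsilon2 .$$
The left side is the modulus of an average of numbers from one cell of diameter $<\varepsilon/2$. Each $t_{ji}$ with $i<j$ in $H$ lies in that cell, so it differs from the average by less than $\varepsilon/2$, and $|t_{ji}|<\varepsilon$. Interchanging $A'$ and $B'$ gives $|t_{ij}|<\varepsilon$ for $i<j$ in $H$. Any $k$-subset $A$ of $H$ will do. $\square$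

That $N$ does not depend on $n$ is essential, because it lets us fix $N$ before the size $n_q$ of the block is chosen.

## 7. The construction for $1\le p<\infty$ and $c_0$, in particular $l_1$

**Proposition 8.** Let $1\le p<\infty$ or $p=c_0$. For every $T\in L(Y)$ the identity factors through $T$ or through $I-T$.

*Proof.* Let $K=\max(1,\|T\|)$ and $\delta=1/(8C)$. We choose inductively $n_1<n_2<\cdots$ and $A_q=\{a^q_1<\dots<a^q_{2q}\}\subset\{1,\dots,n_q\}$, and let $J_q,R_q$ be the maps (1):
$$J_qx_i=x_{a^q_{2i-1}}-x_{a^q_{2i}},\qquad R_qx=\sum_{i\le q}x^*_{a^q_{2i-1}}(x)\,x_i .$$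
Recall that $R_qJ_q=I$, $\|J_q\|\le2C$, $\|R_q\|\le C^2$. The differences are on the domain side because the bad limit is $n\to\infty$.

Let $q\ge1$ and suppose that $n_j,A_j$ are given for $j<q$. (For $q=1$ all conditions on $j<q$ are empty, and $h=1$ below.)

**Step 1: blocks below the diagonal are small once $n_q$ is large.** As $p<\infty$ or $p=c_0$, Section 5 gives $\|T_{mn}\|\to0$ as $m\to\infty$ for fixed $n$. So for all large $n_q$,
$$\|T_{n_qn_j}\|\le\delta4^{-q}/(2C^3)\qquad(j<q).\qquad(5)$$

**Step 2: find many indices that the blocks above the diagonal do not distinguish.** Put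
$$\eta=\frac{\delta4^{-q}}{C^3q},\qquad\varepsilon=\frac{\delta4^{-q}}{2Cq^2}.$$
The ball of radius $K$ of the finite-dimensional space $(\bigoplus_{j<q}B_{n_j})_\infty$ is covered by finitely many, say $h$, sets of diameter $<\eta$; $h$ does not depend on $n_q$. Now choose $n_q>n_{q-1}$ that satisfies (5) and $n_q\ge h\,N(K,\varepsilon,2q)$. For $i\le n_q$ the tuple $(T_{n_jn_q}x_i)_{j<q}$ lies in that ball. By pigeonhole there is $\Delta\subset\{1,\dots,n_q\}$ with $|\Delta|\ge N(K,\varepsilon,2q)$ and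
$$\|T_{n_jn_q}(x_i-x_{i'})\|<\eta\qquad(i,i'\in\Delta,\ j<q).\qquad(6)$$

**Step 3: make the diagonal block nearly scalar.** Apply Lemma 7 to $T_{n_qn_q}$ and $\Delta$, with $k=2q$. This gives $A_q\subset\Delta$ with $|A_q|=2q$. Put $c_q=x^*_{a^q_1}T_{n_qn_q}x_{a^q_1}$, so $|c_q|\le CK$. This ends the construction; let $D=\mathrm{diag}(c_qI_{B_q})$.

**Step 4: estimate the blocks.** Let $j<q$. By (6), $\|R_jT_{n_jn_q}J_qx_i\|\le C^2\eta$ for $i\le q$, so by (i)
$$\|R_jT_{n_jn_q}J_q\|\le Cq\cdot C^2\eta=\delta4^{-q}.$$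
By (5),
$$\|R_qT_{n_qn_j}J_j\|\le C^2\cdot\frac{\delta4^{-q}}{2C^3}\cdot2C=\delta4^{-q}.$$
For the diagonal, write $t_{ab}=x_a^*T_{n_qn_q}x_b$ and $a_i=a_i^q$. The entries of $R_qT_{n_qn_q}J_q$ are
$$x_l^*R_qT_{n_qn_q}J_qx_i=t_{a_{2l-1},a_{2i-1}}-t_{a_{2l-1},a_{2i}} .$$
The second term is off-diagonal, hence less than $\varepsilon$ in modulus. The first is within $\varepsilon$ of $c_q$ if $l=i$, and less than $\varepsilon$ in modulus if $l\ne i$. So each entry differs by less than $2\varepsilon$ from the corresponding entry of $c_qI$, and by (3)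
$$\|R_qT_{n_qn_q}J_q-c_qI\|\le Cq^2\cdot2\varepsilon=\delta4^{-q}.$$

**Step 5: add up.** Let $G=RTJ-D$ with $R,J$ as in Lemma 5. By (4) and Step 4, every block $\pi_lG\iota_k$ with $\max(k,l)=q$ has norm at most $\delta4^{-q}$, and there are $2q-1$ such blocks. Hence
$$\sum_{k,l}\|\pi_lG\iota_k\|\le\delta\sum_{q\ge1}(2q-1)4^{-q}=\delta\Big(2\cdot\frac49-\frac13\Big)=\frac59\delta\le\delta .$$
For $y\in Y$ the series $y=\sum_k\iota_ky_k$ converges in norm, because $p<\infty$ or $p=c_0$. So $Gy=\sum_kG\iota_ky_k$. The norm of a vector of $Y$ is at most the sum of the norms of its coordinates, and $\|y_k\|\le\|y\|$, so $\|Gy\|\le\sum_{k,l}\|\pi_lG\iota_k\|\|y_k\|\le\delta\|y\|$. Since $\delta=1/(8C)<1/(2C)$, Lemma 5 finishes the proof. $\square$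

With Proposition 4, this proves Theorem 1 for $1\le p<\infty$ and $c_0$; in particular (a) holds.

## 8. Operators on the $l_\infty$-sum

Let $p=\infty$. The last step above used $y=\sum_k\iota_ky_k$, which now fails, and with it the principle that $T$ is determined by its blocks. For example, let $\mathcal U$ be a free ultrafilter on $\mathbb N$ and
$$Ty=\Big(\lim_{n\to\mathcal U}x_1^*(y_n)\Big)\iota_1x_1 .$$
This is bounded, since $|x_1^*(y_n)|\le C\|y\|$. It vanishes on finitely supported vectors, so all $T_{mn}$ are $0$, but $T\ne0$: if $y_n=x_1$ for all $n$, then $Ty=\iota_1x_1$. On vectors supported in a set $M\notin\mathcal U$, however, $T$ is $0$. The next lemma does this for all operators. For $M\subset\mathbb N$ put $Y_M=\{y\in Y:\ y_n=0\text{ for all }n\notin M\}$.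

**Lemma 9.** Let $p=\infty$ and $T\in L(Y)$. Then $\sum_n\|T_{mn}\|<\infty$ for each $m$, and there is an infinite $M\subset\mathbb N$ with
$$\pi_mTy=\sum_{n\in M}T_{mn}y_n\qquad\text{for all }m\in\mathbb N,\ y\in Y_M .$$

*Proof.* **Step 1: split a functional.** Let $f\in Y^*$. For each $n$ choose $u_n\in B_n$ with $\|u_n\|=1$ and $f(\iota_nu_n)=\|f\iota_n\|$ (a norming vector times a scalar of modulus one). Since $\|\sum_{n\le N}\iota_nu_n\|=1$, we get $\sum_{n\le N}\|f\iota_n\|\le\|f\|$ for all $N$. Thus $\sum_n\|f\iota_n\|\le\|f\|$, the formula $f_a(y)=\sum_nf(\iota_ny_n)$ defines a bounded functional, and $f_s=f-f_a$ vanishes on finitely supported vectors.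

**Step 2: an uncountable almost disjoint family.** Identify $\mathbb N$ with the set of finite $0$–$1$ words. To each infinite $0$–$1$ sequence assign the set of its initial segments. Two different sequences share only finitely many initial segments. So we have an uncountable family $\{M_\alpha\}$ of infinite subsets of $\mathbb N$ with pairwise finite intersections.

**Step 3: $f_s$ vanishes on $Y_{M_\alpha}$ for all but countably many $\alpha$.** Suppose $\|f_s|_{Y_{M_{\alpha_i}}}\|>\varepsilon$ for distinct $\alpha_1,\dots,\alpha_r$. Choose $y^i\in Y_{M_{\alpha_i}}$ with $\|y^i\|\le1$ and, after multiplication by a scalar of modulus one, $f_s(y^i)>\varepsilon$. Set to zero the coordinates of the $y^i$ in the finite set $\bigcup_{i\ne i'}M_{\alpha_i}\cap M_{\alpha_{i'}}$. This does not change $f_s(y^i)$, and now the $y^i$ are disjointly supported. So $\|\sum_iy^i\|\le1$ and $r\varepsilon\le f_s(\sum_iy^i)\le\|f_s\|$. Hence for each $\varepsilon>0$ only finitely many $\alpha$ satisfy $\|f_s|_{Y_{M_\alpha}}\|>\varepsilon$.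 Let $\varepsilon$ run through $1,\frac12,\frac13,\dots$

**Step 4: all rows at once.** Apply this to the countably many functionals $f=x_j^*\pi_mT$ ($j\le m$, $m\in\mathbb N$), for which $f\iota_n=x_j^*T_{mn}$. Only countably many $\alpha$ are excluded altogether, so some $M=M_\alpha$ works for all of them: $x_j^*\pi_mTy=\sum_{n\in M}x_j^*T_{mn}y_n$ for $y\in Y_M$. This is the stated formula, coordinate by coordinate. Finally $\|T_{mn}\|\le\sum_{j\le m}\|x_j^*T_{mn}\|$, which is summable in $n$ by Step 1. $\square$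

**Proposition 10.** Let $p=\infty$. For every $T\in L(Y)$ the identity factors through $T$ or through $I-T$.

*Proof.* Let $K=\max(1,\|T\|)$, $\delta=1/(8C)$, and let $M$ be as in Lemma 9. By that lemma the limit $n\to\infty$ is now the good one, and the bad one is $m\to\infty$. So the differences go to the range side. We choose inductively $n_1<n_2<\cdots$ in $M$ and $A_q=\{a_1^q<\dots<a_{2q}^q\}\subset\{1,\dots,n_q\}$, and let $J_q,R_q$ be the maps (2):
$$J_qx_i=x_{a^q_{2i-1}},\qquad R_qx=\sum_{i\le q}\big(x^*_{a^q_{2i-1}}-x^*_{a^q_{2i}}\big)(x)\,x_i .$$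
Recall that $R_qJ_q=I$, $\|J_q\|\le C$, $\|R_q\|\le2C^2$. Let $n_j,A_j$ be given for $j<q$.

**Step 1: blocks above the diagonal.** By summability of the rows, for all large $n_q\in M$,
$$\|T_{n_jn_q}\|\le\delta4^{-q}/(2C^3)\qquad(j<q).\qquad(7)$$

**Step 2: coordinates that the blocks below the diagonal do not distinguish.** Put
$$\eta=\frac{\delta4^{-q}}{Cq},\qquad\varepsilon=\frac{\delta4^{-q}}{2Cq^2}.$$
For $i\le n_q$ the tuple $(x_i^*T_{n_qn_j})_{j<q}$ lies in the ball of radius $CK$ of $(\bigoplus_{j<q}B_{n_j}^*)_\infty$. This ball is covered by $h$ sets of diameter $<\eta$, where $h$ does not depend on $n_q$. Choose $n_q\in M$ with $n_q>n_{q-1}$, (7), and $n_q\ge h\,N(K,\varepsilon,2q)$. By pigeonhole there is $\Delta\subset\{1,\dots,n_q\}$ with $|\Delta|\ge N(K,\varepsilon,2q)$ and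
$$\|(x_i^*-x_{i'}^*)T_{n_qn_j}\|<\eta\qquad(i,i'\in\Delta,\ j<q).\qquad(8)$$

**Step 3: the diagonal block.** Lemma 7, applied to $T_{n_qn_q}$ and $\Delta$ with $k=2q$, gives $A_q\subset\Delta$ with $|A_q|=2q$. Put $c_q=x^*_{a_1^q}T_{n_qn_q}x_{a_1^q}$, so $|c_q|\le CK$, and finally $D=\mathrm{diag}(c_qI_{B_q})$.

**Step 4: estimate the blocks.** Let $j<q$. For $i\le q$ we have $x_i^*R_q=x^*_{a^q_{2i-1}}-x^*_{a^q_{2i}}$, so $\|x_i^*R_qT_{n_qn_j}\|<\eta$ by (8). By (ii),
$$\|R_qT_{n_qn_j}J_j\|\le q\eta\cdot C=\delta4^{-q}.$$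
By (7),
$$\|R_jT_{n_jn_q}J_q\|\le2C^2\cdot\frac{\delta4^{-q}}{2C^3}\cdot C=\delta4^{-q}.$$
With $t_{ab}=x_a^*T_{n_qn_q}x_b$ and $a_i=a_i^q$, the entries of the diagonal block are
$$x_l^*R_qT_{n_qn_q}J_qx_i=t_{a_{2l-1},a_{2i-1}}-t_{a_{2l},a_{2i-1}} .$$
The second term is off-diagonal, of modulus less than $\varepsilon$. The first is within $\varepsilon$ of $c_q$ if $l=i$ and of modulus less than $\varepsilon$ otherwise. So by (3), $\|R_qT_{n_qn_q}J_q-c_qI\|\le Cq^2\cdot2\varepsilon=\delta4^{-q}$.

**Step 5: add up along rows.** Let $G=RTJ-D$. For $y\in Y$ the vector $Jy$ lies in $Y_M$, because all $n_l\in M$. So Lemma 9 gives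
$$\pi_kRTJy=R_k\pi_{n_k}TJy=\sum_lR_kT_{n_kn_l}J_ly_l ,$$
and hence, as at the end of Section 7,
$$\|G\|\le\sup_k\sum_l\big\|R_kT_{n_kn_l}J_l-\delta_{kl}c_kI\big\|\le\delta\sum_q(2q-1)4^{-q}\le\delta$$
(here $\delta_{kl}$ is the Kronecker symbol). Lemma 5 finishes the proof. $\square$

Propositions 8 and 10 prove the first sentence of Theorem 1, and Proposition 4 then gives that $Y$ is primary, for all $1\le p\le\infty$ and for $c_0$. So the answers to (a) and (b) are both yes. $\blacksquare$

## 9. Plain selection revisited: the constant $2$ when $C=1$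

The remaining two sections prove further statements that are not needed for Theorem 1. The maps (1) and (2) cost a factor $2$ in norm. When $C=1$ one can avoid it: plain selection, which lost control of certain blocks in Section 5, can be repaired by distinguishing cases according to the growth of $\lambda$.

**Theorem 11.** Suppose $C=1$ in (H1), (H2) (for instance, $X$ has a $1$-symmetric norm). Let $1\le p\le\infty$ or $p=c_0$. For every $T\in L(Y)$ and $\varepsilon>0$ there are $S\in\{T,I-T\}$ and $A,B\in L(Y)$ with $ASB=I_Y$ and $\|A\|\|B\|\le2+\varepsilon$. The constant $2$ is optimal.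

*Proof.* **Optimality.** If $T=\frac12I$, then $S=\frac12I$, and $I=\frac12AB$ forces $\|A\|\|B\|\ge2$.

**Set-up.** Let $K=\max(1,\|T\|)$ and $0<\delta<1/6$. We choose $n_1<n_2<\cdots$ and $A_q=\{a_1^q<\dots<a_q^q\}\subset\{1,\dots,n_q\}$, and put $J_qx_i=x_{a_i^q}$, $R_qx=\sum_{i\le q}x^*_{a_i^q}(x)x_i$. By (H1) and (H2) with $C=1$ these are contractions, and $R_qJ_q=I$. Let $c_q=x^*_{a_1^q}T_{n_qn_q}x_{a_1^q}$, so $|c_q|\le K$, and $D=\mathrm{diag}(c_qI_{B_q})$. We shall obtain $\|RTJ-D\|\le3\delta$. As $3\delta<\frac12$, Lemma 5 then gives $\|A\|\|B\|\le2/(1-6\delta)$, which is at most $2+\varepsilon$ for small $\delta$.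

In every case $A_q$ comes from Lemma 7 with $k=q$, applied to $T_{n_qn_q}$ inside a set $\Delta$ with $|\Delta|\ge N_q:=N(K,\delta4^{-q}/q^2,q)$. All entries of $R_qT_{n_qn_q}J_q-c_qI$ are then less than $\delta4^{-q}/q^2$ in modulus, so by (3)
$$\|R_qT_{n_qn_q}J_q-c_qI\|\le\delta4^{-q}.\qquad(9)$$

**Case 1: $1<p<\infty$ or $c_0$.** By Section 5 both limits hold, so we can choose $n_q\ge N_q$ with $n_q>n_{q-1}$ and $\|T_{n_jn_q}\|,\|T_{n_qn_j}\|\le\delta4^{-q}$ for $j<q$; let $\Delta=\{1,\dots,n_q\}$. Then $\|RTJ-D\|\le\delta\sum_q(2q-1)4^{-q}\le\delta$, as in Step 5 of Section 7.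

**Case 2: $p=1$.** For fixed $n$, $\|T_{mn}\|\to0$ as $m\to\infty$. So we always require $\|T_{n_qn_j}\|\le\delta4^{-q}$ for $j<q$, which holds for all large $n_q$. Only the blocks $R_jT_{n_jn_q}J_q$, $j<q$, need care.

*Case 2a: $\lambda(r)/r\to0$.* Let $f\in B_n^*$, $\|f\|\le K$, and suppose $|f(x_i)|\ge\eta$ for $r$ indices $i$. Choose $|\theta_i|=1$ with $\theta_if(x_i)=|f(x_i)|$ for these $i$. The vector $\sum\theta_ix_i$ over these $i$ has norm at most $\lambda(r)$, so $\eta r\le K\lambda(r)$. Hence $r\le\rho(\eta)$, where $\rho(\eta)<\infty$ does not depend on $n$. Apply this to $f=x_l^*T_{n_jn_q}$ ($l\le n_j$, $j<q$), whose norms are at most $K$. Outside at most $\rho(\eta)\sum_{j<q}n_j$ indices $i$, all numbers $|x_l^*T_{n_jn_q}x_i|$ are less than $\eta$, so $\|T_{n_jn_q}x_i\|\le n_j\eta$ for all $j<q$. Take $\eta$ with $q\,n_j\eta\le\delta4^{-q}$ for $j<q$, take $n_q\ge N_q+\rho(\eta)\sum_{j<q}n_j$, large as required, and let $\Delta$ be the set of the remaining indices. By (i), $\|R_jT_{n_jn_q}J_q\|\le q\,n_j\eta\le\delta4^{-q}$,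 and $\|RTJ-D\|\le\delta$ as in Case 1.

*Case 2b: $\lambda(r)\ge cr$ for some $c>0$ and infinitely many $r$.* (If 2a fails, this holds.) Lemma 6 with $B'=\{1,\dots,r\}$ gives $\sum_{i\le r}|x_i^*(x)|\le\frac2c\|x\|$ for infinitely many $r$. So $\sum_i|x_i^*(x)|\le D_0\|x\|$ for finitely supported $x$, where $D_0=2/c$.

For each $s$ the ball of radius $K$ of $(\bigoplus_{m\le s}B_m)_\infty$ is covered by finitely many sets of diameter at most $1/s$. By pigeonhole, applied to the tuples $(T_{m\nu_s}x_i)_{m\le s}$ with $\nu_s$ large enough, there are $\nu_s$ (strictly increasing in $s$) and $\Delta_s\subset\{1,\dots,\nu_s\}$ with $|\Delta_s|\ge s$ and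
$$\|T_{m\nu_s}(x_i-x_{i'})\|\le1/s\qquad(m\le s,\ i,i'\in\Delta_s).$$
By compactness and a diagonal argument there is an infinite set $\Sigma$ of values $s$ along which $T_{m\nu_s}x_{\min\Delta_s}\to w_m\in B_m$ for every $m$. Then $\sup_{i\in\Delta_s}\|T_{m\nu_s}x_i-w_m\|\to0$ along $\Sigma$ for every $m$. Since $p=1$, $\sum_{m\le m_0}\|T_{m\nu_s}x_i\|\le\|T\iota_{\nu_s}x_i\|\le K$. Passing to the limit, $\sum_m\|w_m\|\le K$, so $\|w_m\|\to0$.

Choose inductively $n_q=\nu_s>n_{q-1}$ with $s\in\Sigma$ so large that $\|w_{n_q}\|\le\delta2^{-q}/(2D_0)$, $|\Delta_s|\ge N_q$, and for $j<q$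
$$\sup_{i\in\Delta_s}\|T_{n_jn_q}x_i-w_{n_j}\|\le\delta2^{-q}/(2D_0),\qquad\|T_{n_qn_j}\|\le\delta4^{-q}.$$
Use $\Delta=\Delta_s$. For $j<q$ and $z\in B_q$,
$$\|R_jT_{n_jn_q}J_qz\|\le\sum_{i\le q}|x_i^*(z)|\,\|T_{n_jn_q}x_{a_i^q}\|\le D_0\|z\|\Big(\|w_{n_j}\|+\frac{\delta2^{-q}}{2D_0}\Big)\le\delta2^{-j}\|z\| .$$
These bounds do not tend to $0$ with $q$, but on an $l_1$-sum the norm of an operator is at most the supremum over its columns of the sums of the block norms. So
$$\|RTJ-D\|\le\sup_q\Big(\sum_{j<q}\delta2^{-j}+\delta4^{-q}+\sum_{j>q}\delta4^{-j}\Big)\le3\delta .$$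

**Case 3: $p=\infty$.** Let $M$ be as in Lemma 9 and choose all $n_q\in M$. For fixed $m$, $\|T_{mn}\|\to0$ as $n\to\infty$, so we always require $\|T_{n_ln_q}\|\le\delta4^{-q}$ for $l<q$. As in Step 5 of Section 8, $\|RTJ-D\|$ is at most the supremum of the row sums of the norms of its blocks. Only the blocks $R_qT_{n_qn_l}J_l$, $l<q$, need care. Since $C=1$, (H1) shows that $\lambda$ is nondecreasing, so it tends to $\infty$ or is bounded.

*Case 3a: $\lambda(r)\to\infty$.* Let $z=T_{n_qn_l}x_i$ and suppose $|x_j^*(z)|\ge\eta$ for $r$ indices $j$. By (H1) with $\theta_j=\eta/x_j^*(z)$ for these $j$ and $\theta_j=0$ for the others, and by (H2), $\eta\lambda(r)\le\|z\|\le K$. Hence $r\le\rho(\eta)<\infty$, with $\rho(\eta)$ independent of $n_q$. So outside at most $\rho(\eta)\sum_{l<q}n_l$ indices $j$ we have $|x_j^*T_{n_qn_l}x_i|<\eta$ for all $i\le n_l$, $l<q$, and then $\|x_j^*T_{n_qn_l}\|\le n_l\eta$ by (i). Take $\eta$ with $q\,n_l\eta\le\delta4^{-q}$ for $l<q$, take $n_q\in M$ with $n_q\ge N_q+\rho(\eta)\sum_{l<q}n_l$,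 large as required, and let $\Delta$ be the set of the remaining indices. By (ii), $\|R_qT_{n_qn_l}J_l\|\le q\,n_l\eta\le\delta4^{-q}$, and $\|RTJ-D\|\le\delta\sum_q(2q-1)4^{-q}\le\delta$.

*Case 3b: $\lambda\le D_0$ for some $D_0<\infty$.* By (H1), $\|\sum a_ix_i\|\le D_0\max|a_i|$. As in Case 2b, pigeonhole for the tuples $(x_j^*T_{\nu_sm})_{m\le s}$, which lie in the ball of radius $K$ of $(\bigoplus_{m\le s}B_m^*)_\infty$, gives for each $s$ some $\nu_s\in M$ (strictly increasing in $s$) and $\Delta_s\subset\{1,\dots,\nu_s\}$ with $|\Delta_s|\ge s$ and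
$$\|(x_j^*-x_{j'}^*)T_{\nu_sm}\|\le1/s\qquad(m\le s,\ j,j'\in\Delta_s).$$
Pass to an infinite $\Sigma$ along which $x^*_{\min\Delta_s}T_{\nu_sm}\to w_m\in B_m^*$ for every $m$; then $\sup_{j\in\Delta_s}\|x_j^*T_{\nu_sm}-w_m\|\to0$ along $\Sigma$ for every $m$. By Step 1 of the proof of Lemma 9, $\sum_m\|x_j^*T_{\nu m}\|\le\|x_j^*\pi_\nu T\|\le K$, so $\sum_m\|w_m\|\le K$ and $\|w_m\|\to0$. Choose inductively $n_q=\nu_s>n_{q-1}$ with $s\in\Sigma$ so large that $\|w_{n_q}\|\le\delta2^{-q}/(2D_0)$, $|\Delta_s|\ge N_q$, and for $l<q$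
$$\sup_{j\in\Delta_s}\|x_j^*T_{n_qn_l}-w_{n_l}\|\le\delta2^{-q}/(2D_0),\qquad\|T_{n_ln_q}\|\le\delta4^{-q}.$$
Use $\Delta=\Delta_s$. For $l<q$, as $J_l$ is a contraction,
$$\|R_qT_{n_qn_l}J_l\|\le D_0\max_{j\in A_q}\|x_j^*T_{n_qn_l}\|\le D_0\Big(\|w_{n_l}\|+\frac{\delta2^{-q}}{2D_0}\Big)\le\delta2^{-l}.$$
Summing along rows,
$$\|RTJ-D\|\le\sup_q\Big(\sum_{l<q}\delta2^{-l}+\delta4^{-q}+\sum_{l>q}\delta4^{-l}\Big)\le3\delta .\qquad\square$$

## 10. The largest ideal of $L(Y)$, and blocks of other dimensions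

We return to a general constant $C$ in (H1), (H2).

**Corollary 12.** For $1\le p\le\infty$ and for $c_0$, the set
$$\mathcal M=\{T\in L(Y):\ I_Y\ne ATB\ \text{ for all }A,B\in L(Y)\}$$
is the largest proper two-sided ideal of $L(Y)$.

*Proof.* If the identity factors through $UTV$, it factors through $T$; so $L(Y)\,\mathcal M\,L(Y)\subset\mathcal M$. Also $0\in\mathcal M$ and $I\notin\mathcal M$. The point is closure under addition. Suppose $A(S+T)B=I$. By Theorem 1 applied to the operator $ASB$, the identity factors through $ASB$ or through $I-ASB=ATB$, hence through $S$ or through $T$. So $S,T\in\mathcal M$ implies $S+T\in\mathcal M$. Finally, an ideal that contains some $T\notin\mathcal M$ contains $I$, so every proper ideal lies in $\mathcal M$. $\square$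

**Corollary 13.** Let $(m_j)_{j\ge1}$ be any sequence of positive integers, and let $1\le p\le\infty$ or $p=c_0$. Then $F=(\sum_jB_{m_j})_{l_p}$ is primary. If $\sup m_j=\infty$, then $F\cong Y$. If $\sup m_j<\infty$, then $F\cong l_p$.

*Proof.* Let $\sup m_j=\infty$. Choosing $n_1<n_2<\cdots$ with $n_j\ge m_j$, we see as in the proof of Lemma 2 that $F$ is isomorphic to a complemented subspace of $Y$. Choosing $j_1<j_2<\cdots$ with $m_{j_k}\ge k$, we map $y_k\in B_k\subset B_{m_{j_k}}$ to coordinate $j_k$ and read back with $P_k$, so $Y$ is isomorphic to a complemented subspace of $F$. Lemma 3 gives $F\cong Y$, which is primary by Theorem 1.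

Let $(m_j)$ be bounded. Then only finitely many different spaces $B_{m_j}$ occur, so they are uniformly isomorphic to $l_p^{m_j}$ (to $l_\infty^{m_j}$ for $c_0$), and $F\cong l_p$. This space is primary by the classical theorem recalled in Section 2. $\square$
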